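
\newtheorem{theorem}{Theorem}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}

\title{Splitting disjoint disks by a circle: the optimal constant is $1/3$}


\begin{abstract}
Given $n$ pairwise disjoint disks in the plane, of arbitrary radii, we look for a circle with many intact disks in its interior and many in its exterior. We prove that one can always have $\frac13n-o(n)$ disks on each side, and that $\frac13$ is best possible. The same holds for balls and spheres in $\mathbb R^d$ for every $d\ge2$, and the lower bound extends to fat convex bodies. For the lower bound we pass to a limit measure and sweep it by concentric spheres. For the upper bound we build clusters of balls that no large sphere can split: on one of its two sides, such a sphere leaves at most two balls of the cluster intact.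
\end{abstract}

\section{The question and the answer}

Let $\mathcal F$ be a family of $n$ pairwise disjoint disks in the plane, possibly of very different radii. A circle $C$ sorts the disks into three groups: those inside $C$, those outside $C$, and those cut by $C$. How evenly can we split the family if the cut disks count for neither side?

The question makes sense in every dimension $d\ge2$, and we treat it in that generality because the argument does not change. Balls are closed and have positive radius. A \emph{sphere} is a Euclidean $(d-1)$-sphere $S(p,r)=\{x\in\mathbb R^d:|x-p|=r\}$ with $r>0$, so a circle if $d=2$. We write $\operatorname{int}C$ and $\operatorname{ext}C$ for its open interior and exterior. A ball is \emph{inside} (\emph{outside}) $C$ if it is contained in $\operatorname{int}C$ (in $\operatorname{ext}C$), and it is \emph{met} by $C$ if it intersects $C$. When we say that a side of $C$ contains a ball, or that a ball lies on that side, we mean the whole ball. Call a constant $c$ \emph{admissible} if for every $\varepsilon>0$ there is $n_0$ such that for every family of $n>n_0$ disjoint balls in $\mathbb R^d$ there is a sphere with at least $(c-\varepsilon)n$ balls inside and at least $(c-\varepsilon)n$ balls outside.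

For $d=2$ it is known that $c=\frac14$ is admissible, and the problem of finding the largest value that can replace $\frac14$ was posed in \cite{source}. The answer is as follows.

\begin{theorem}\label{thm:main}
For every $d\ge2$ the supremum of the admissible constants is $\frac13$, and $\frac13$ is itself admissible. In particular this holds for disks in the plane.
\end{theorem}

\paragraph{Which answer should one guess?}
If the balls were points, the answer would be $\frac12$: choose a center $p$ from which no two of the points are equidistant, and let the radius of a sphere about $p$ grow. The points enter one at a time, so every split occurs. For balls the loss comes only from the balls that are cut. Disjointness limits this loss: at any fixed scale, a sphere of bounded radius meets only boundedly many balls that are not small. It can still meet very many small balls, but only if many small balls are crowded near it.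

Suppose then that the balls form $L$ tiny, far apart clusters of equal size, and suppose that a sphere cannot usefully split a cluster. Then the best split has $\lfloor L/2\rfloor$ clusters on its smaller side, that is, the fraction $\lfloor L/2\rfloor/L$ of the family. For $L=2,3,4,5$ this is $\frac12,\frac13,\frac12,\frac25$. For even $L$ it is $\frac12$, and for odd $L=2s+1$ it is $s/(2s+1)$, which increases with $s$; so the minimum over $L\ge2$ is $\frac13$, at $L=3$. A single unsplittable cluster would be even worse, but it is not a threat: if more than a third of the balls crowd into one tiny cluster, we can zoom in on it and work at its own scale. So $\frac13$ is the natural guess, provided that unsplittable clusters really exist. They do, and this is the content of the upper bound.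

\paragraph{The two theorems.}
Theorem~\ref{thm:main} follows from a lower and an upper bound, each of which says somewhat more.

\begin{theorem}[Lower bound]\label{thm:lower}
Let $d\ge2$. For every $\varepsilon>0$ there is $n_0$ such that for every family $\mathcal F$ of $n>n_0$ disjoint balls in $\mathbb R^d$ there is a sphere $C$ that meets at most $\varepsilon n$ balls of $\mathcal F$ and has at least $(\frac13-\varepsilon)n$ balls inside and at least $(\frac13-\varepsilon)n$ balls outside. Consequently one of its two sides contains at least $(\frac12-\varepsilon)n$ balls.
\end{theorem}

\begin{theorem}[Upper bound]\label{thm:upper}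
Let $d\ge2$, $L\ge3$ and $m\ge1$. There is a family of $n=Lm$ disjoint balls in $\mathbb R^d$ such that for every sphere $C$ at least one of the following holds.
\begin{enumerate}
\item[(1)] The interior of $C$ contains at most $m=n/L$ balls.
\item[(2)] There is $j\in\{0,\dots,L\}$ such that the interior of $C$ contains at most $jm+2(L-j)$ balls and the exterior contains at most $(L-j)m+2j$ balls.
\end{enumerate}
\end{theorem}

Up to bounded errors, alternative (2) says that $C$ gains no more than if each of the $L$ clusters lay entirely on one side. Alternative (1) covers the small spheres, which can split a cluster but contain balls of only one.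

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorems~\ref{thm:lower} and~\ref{thm:upper}]
Theorem~\ref{thm:lower} says in particular that $\frac13$ is admissible. Now take the family of Theorem~\ref{thm:upper} with $L=3$ and $m\ge2$. We claim that every sphere has a side containing at most $m+4=\frac n3+4$ balls. This is clear in case (1). In case (2) either $j\le1$ or $3-j\le1$. If $j=1$ the interior contains at most $m+4$ balls, and if $j=0$ it contains at most $6\le m+4$. If $3-j\le1$ the same bounds hold for the exterior.

Let $c>\frac13$ and put $\varepsilon=\frac12(c-\frac13)$, so that $c-\varepsilon=\frac13+\varepsilon$. For $n=3m$ large we have $(\frac13+\varepsilon)n>\frac n3+4$, so no sphere has $(c-\varepsilon)n$ balls on each side. Hence $c$ is not admissible.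
\end{proof}

With four clusters instead of three, we see that the last sentence of Theorem~\ref{thm:lower} is sharp as well.

\begin{corollary}\label{cor:unbalanced}
Let $d\ge2$ and $\alpha\in(\frac14,\frac13]$. The largest $\beta$ such that for every $\varepsilon>0$ and all sufficiently large $n$, every family of $n$ disjoint balls in $\mathbb R^d$ has a sphere with at least $(\alpha-\varepsilon)n$ balls on one side and at least $(\beta-\varepsilon)n$ on the other, is $\beta=\frac12$.
\end{corollary}

\begin{proof}
Theorem~\ref{thm:lower} gives a sphere with at least $(\frac12-\varepsilon)n$ balls on one side and at least $(\frac13-\varepsilon)n\ge(\alpha-\varepsilon)n$ on the other.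

Conversely, take the family of Theorem~\ref{thm:upper} with $L=4$, so $n=4m$, and suppose that both sides of $C$ contain more than $\frac n4+8=m+8$ balls. Then (1) fails, so (2) holds for some $j$. If $j=0$ or $j=1$, the interior contains at most $8$ or at most $m+6$ balls, which is too few. Hence $j\ge2$, and by the same bounds for the exterior, $4-j\ge2$. So $j=2$, and each side contains at most $2m+4=\frac n2+4$ balls. If some $\beta>\frac12$ had the stated property, choose $\varepsilon>0$ with $\alpha-\varepsilon>\frac14$ and $\beta-\varepsilon>\frac12$. For large $n=4m$ both sides of the resulting sphere would contain more than $\frac n4+8$ balls, and one side more than $\frac n2+4$, a contradiction.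
\end{proof}

\paragraph{The role of the hypotheses.}
Disjointness is essential for any lower bound: $n$ concentric balls share a point, so no sphere has one of them inside and another one outside. The condition $d\ge2$ is essential for the upper bound. On the line a ``sphere'' is a pair of points. If we put one point to the left of all $n$ disjoint intervals and the other into a suitable gap, we get $\lfloor n/2\rfloor$ intervals inside and $\lceil n/2\rceil$ outside, and none is cut.

\section{The lower bound}\label{sec:lower}

The plan is the sweep from the introduction: fix a generic center $p$, let the radius grow, and stop when a third of the family has been swept. There are two difficulties. First, cut balls: the sweep controls centers, and we must show that few balls are cut. Second, crowding: near a single point there may be so many tiny balls that the sweep jumps from less than a third to almost everything. We handle the second difficulty by choosing the right scale, and the first by passing to a limit in which only the distribution of the centers survives.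

\subsection{Sweeping a measure}

Let $X=\mathbb R^d\cup\{\infty\}$ be the one-point compactification of $\mathbb R^d$, a compact metrizable space. The point $\infty$ is needed because centers may escape to infinity in the limit. In this section we include it in $\operatorname{ext}C$ for every sphere $C$, so that $\operatorname{int}C$ and $\operatorname{ext}C$ are open in $X$. The following statement about measures is where $\frac13$ enters.

\begin{proposition}\label{prop:measure}
Let $\mu$ be a Borel probability measure on $X$ such that $\mu(\{z\})\le\frac13$ for every $z\in\mathbb R^d$, and $\mu(B)\ge\frac13$ for some closed ball $B\subset\mathbb R^d$. Then for every $\varepsilon>0$ there is a sphere $C$ with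
\[
\mu(C)=0,\qquad \mu(\operatorname{int}C)\ge\tfrac13,\qquad \mu(\operatorname{ext}C)\ge\tfrac13-\varepsilon .
\]
\end{proposition}

Three atoms of mass $\frac13$ in $\mathbb R^d$ show that $\frac13$ cannot be improved here. The bound on atoms is not required at $\infty$, because mass at $\infty$ is always outside; the ball $B$ guarantees that enough mass can be brought inside.

The sweep from $p$ can jump only when it crosses a sphere of positive measure. We first show that for a generic $p$ such a jump is caused by one atom.

\begin{lemma}\label{lem:generic}
Let $\mu$ be as in Proposition~\ref{prop:measure}. For Lebesgue-almost every $p\in\mathbb R^d$, every sphere centered at $p$ has $\mu$-measure at most $\frac13$.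
\end{lemma}

\begin{proof}
For fixed $x\ne y$ in $\mathbb R^d$, the points $p$ with $|x-p|=|y-p|$ form a hyperplane, which is Lebesgue-null. Integrating over $p$ with respect to Lebesgue measure and over $(x,y)$ with respect to $\mu\times\mu$, Fubini's theorem gives for almost every $p$
\[
(\mu\times\mu)\bigl\{(x,y)\in\mathbb R^d\times\mathbb R^d:\ x\ne y,\ |x-p|=|y-p|\bigr\}=0 .
\]
Fix such a $p$, and let $S$ be a sphere centered at $p$ with $\mu(S)>0$. All pairs of distinct points of $S$ belong to the set above, so $\int_S\mu(S\setminus\{x\})\,d\mu(x)=0$. Thus $\mu(S\setminus\{x\})=0$ for $\mu$-almost every $x\in S$, and since $\mu(S)>0$ there is at least one such $x$. For it, $\mu(S)=\mu(\{x\})\le\frac13$.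
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:measure}]
A probability measure has at most countably many atoms. So we may choose $p$ as in Lemma~\ref{lem:generic} with $\mu(\{p\})=0$. For $r\ge0$ let
\[
F(r)=\mu\bigl(\{x\in\mathbb R^d:\ |x-p|\le r\}\bigr).
\]
This function is nondecreasing and right-continuous, $F(0)=0$, and for $r>0$ its jump at $r$ is $F(r)-F(r^-)=\mu(S(p,r))\le\frac13$. If $r$ is so large that the ball of radius $r$ about $p$ contains $B$, then $F(r)\ge\mu(B)\ge\frac13$. Hence
\[
r^*=\inf\{r\ge 0:\ F(r)\ge\tfrac13\}
\]
is finite. By right-continuity $F(r^*)\ge\frac13$, and so $r^*>0$. By the choice of $r^*$ we have $F((r^*)^-)\le\frac13$, and the jump at $r^*$ is at most $\frac13$, so $F(r^*)\le\frac23$.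

The sphere $S(p,r^*)$ itself may carry mass, so we enlarge it slightly. All but countably many $r$ satisfy $\mu(S(p,r))=0$, and $F$ is right-continuous. Thus there is $r>r^*$ with $\mu(S(p,r))=0$ and $F(r)\le\frac23+\varepsilon$. For $C=S(p,r)$ we get $\mu(\operatorname{int}C)=F(r)\ge\frac13$ and $\mu(\operatorname{ext}C)=1-F(r)\ge\frac13-\varepsilon$.
\end{proof}

\subsection{From measures back to balls}

We recall the facts about weak convergence that we use. Every sequence of Borel probability measures on the compact metrizable space $X$ has a subsequence converging weakly to a probability measure. If $\mu_k\to\mu$ weakly, then $\mu(U)\le\liminf\mu_k(U)$ for $U$ open, and $\limsup\mu_k(K)\le\mu(K)$ for $K$ closed.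

\begin{lemma}\label{lem:transfer}
Let $\mathcal F_k$ be families of $n_k\to\infty$ disjoint balls in $\mathbb R^d$, let $\mu_k$ be the uniform probability measure on the $n_k$ centers of $\mathcal F_k$, and suppose that $\mu_k\to\mu$ weakly on $X$. Let $C=S(p,r)$ be a sphere with $\mu(C)=0$. Then $C$ meets $o(n_k)$ balls of $\mathcal F_k$, and the numbers of balls of $\mathcal F_k$ inside and outside $C$ are at least $(\mu(\operatorname{int}C)-o(1))n_k$ and $(\mu(\operatorname{ext}C)-o(1))n_k$, respectively.
\end{lemma}

\begin{proof}
Fix $\eta>0$ and treat separately the balls of radius at least $\eta$ and the smaller ones.

\emph{Large balls.} Suppose a ball of $\mathcal F_k$ of radius $\rho\ge\eta$ contains a point $z\in C$. Shrinking it toward $z$ by the factor $\eta/\rho\le1$ gives a ball of radius $\eta$ that contains $z$ and is contained in the original ball. The balls of radius $\eta$ obtained in this way are disjoint and lie in the ball of radius $r+2\eta$ about $p$. Comparing volumes, there are at most $((r+2\eta)/\eta)^d$ of them, a bound that does not depend on $k$.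

\emph{Small balls.} A ball of radius less than $\eta$ met by $C$ has its center in the compact set
\[
C_\eta=\{x\in\mathbb R^d:\ \bigl||x-p|-r\bigr|\le\eta\},
\]
so there are at most $n_k\mu_k(C_\eta)$ such balls.

Since $n_k\to\infty$, the limsup of the fraction of balls met by $C$ is at most $\limsup\mu_k(C_\eta)\le\mu(C_\eta)$. As $\eta\to0$ the sets $C_\eta$ decrease to $C$, so $\mu(C_\eta)\to\mu(C)=0$. This proves the first statement. A ball not met by $C$ lies on the same side of $C$ as its center, because it is connected. So the number of balls inside $C$ is at least $n_k\mu_k(\operatorname{int}C)-o(n_k)$, and $\liminf\mu_k(\operatorname{int}C)\ge\mu(\operatorname{int}C)$ because $\operatorname{int}C$ is open in $X$. The same argument applies to $\operatorname{ext}C$.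
\end{proof}

\subsection{Choosing the scale}

To meet the hypotheses of Proposition~\ref{prop:measure}, we rescale so that the smallest ball containing a third of the centers is a unit ball. Then no smaller ball contains a third of them, and so no point of $\mathbb R^d$ can carry more than a third of the limit measure.

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
Suppose that the first statement fails for some $\varepsilon>0$. Then there are families $\mathcal F_k$ of $n_k\to\infty$ disjoint balls for which no sphere as required exists, and we may assume $n_k\ge4$.

Let $B_k$ be a closed ball of smallest radius containing at least $n_k/3$ of the centers of $\mathcal F_k$. It exists because there are finitely many sets of centers and each has a smallest enclosing ball. The centers are distinct because the balls are disjoint. Since $n_k/3>1$, the ball $B_k$ contains two of them, so its radius is positive. Similarities preserve everything in the statement, so we may assume that $B_k$ is the closed unit ball $B$ about $0$. Let $\mu_k$ be the uniform probability measure on the centers. After passing to a subsequence, $\mu_k\to\mu$ weakly on $X$.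

The limit satisfies the hypotheses of Proposition~\ref{prop:measure}. Indeed, $\mu(B)\ge\limsup\mu_k(B)\ge\frac13$ because $B$ is closed. Next, let $z\in\mathbb R^d$. By the minimality of $B_k$, the closed ball of radius $\frac12$ about $z$ contains fewer than $n_k/3$ centers. So the open ball $U$ of radius $\frac12$ about $z$ satisfies $\mu(\{z\})\le\mu(U)\le\liminf\mu_k(U)\le\frac13$.

By Proposition~\ref{prop:measure} there is a sphere $C$ with $\mu(C)=0$, $\mu(\operatorname{int}C)\ge\frac13$ and $\mu(\operatorname{ext}C)\ge\frac13-\frac\varepsilon2$. By Lemma~\ref{lem:transfer}, for all large $k$ the sphere $C$ meets at most $\varepsilon n_k$ balls of $\mathcal F_k$ and has at least $(\frac13-\varepsilon)n_k$ of them on each side. This contradicts the choice of $\mathcal F_k$.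

For the last sentence of the theorem: at least $(1-\varepsilon)n$ balls are not met by $C$, so one side contains at least $\frac12(1-\varepsilon)n\ge(\frac12-\varepsilon)n$ of them.
\end{proof}

\section{The upper bound}\label{sec:upper}

We now build the unsplittable clusters, which we call \emph{legs}. A leg of $m$ balls has diameter less than $1$, and spheres of radius at least $1$ should not be able to split it. On the scale of the leg such a sphere looks almost like a hyperplane, so we begin with lines in the plane.

\subsection{A leg seen by a line}\label{sec:line}

Fix a small $\tau>0$ and consider a disk $D$ of radius $\rho$ whose distance from the origin is only $\tau\rho$; its center is $(1+\tau)\rho u$ for a unit vector $u$. A line through $0$ with unit normal $v$ has distance $(1+\tau)\rho|\langle u,v\rangle|$ from the center. It cuts $D$ unless $|\langle u,v\rangle|$ is close to $1$, that is, unless the line is almost orthogonal to $u$. So if we place many such disks in pairwise non-parallel directions $u_k$, and $\tau$ is small enough, a line through $0$ cuts all of them except at most one. To keep the disks disjoint we give them very different sizes.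

A line at distance $\delta>0$ from $0$ is handled by comparing $\delta$ with these sizes. Here is an example with three disks. Take $\tau=\frac1{20}$ and directions $u_1,u_2,u_3$ at angles $0^\circ,60^\circ,120^\circ$. Let $D_k$ have center $(a_k+r_k)u_k$ and radius $r_k$, so that it lies in the annulus $a_k\le|x|\le b_k$, where $r_k=20a_k$, $b_k=a_k+2r_k=41a_k$ and $a_{k+1}=2b_k$:
\[
(a_k,r_k,b_k)=(1,\,20,\,41),\quad(82,\,1640,\,3362),\quad(6724,\,134480,\,275684).
\]
A given unit vector $v$ makes an angle less than $30^\circ$ with at most one of the three lines $\mathbb Ru_k$. If its angle with $\mathbb Ru_k$ is at least $30^\circ$, the center of $D_k$ has distance at most $\frac{21}{20}\cdot\frac{\sqrt3}2\,r_k<0.91\,r_k$ from the line through $0$ with normal $v$. If a parallel line $\ell$ has distance $\delta\le a_k=0.05\,r_k$ from $0$, then the center is at distance less than $0.96\,r_k$ from $\ell$, and $\ell$ cuts $D_k$.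

Now let $\ell$ have distance $\delta=1000$ from $0$. Since $b_1<1000$, the disk $D_1$ lies on the side of $0$. Since $1000<a_3$, the disk $D_3$ is cut, unless $v$ is within $30^\circ$ of $\mathbb Ru_3$. The disk $D_2$, with $a_2<1000\le b_2$, we do not analyze; we simply count it as a possible exception. The pattern is the same for any number of disks (Figure~\ref{fig:scales}). Disks with $b_k<\delta$ lie on the side of $0$, at most one disk is at the scale $a_k<\delta\le b_k$, and of the disks with $\delta\le a_k$ all but at most one are cut. So at most \emph{two} disks lie intact on the side away from $0$, however many disks there are. We make no attempt to optimize this number, since any bound independent of $m$ is good enough.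

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.25]
\begin{scope}
\draw[thick] (1.1,-1)--(1.1,1.6);
\draw[fill=gray!25] (-.286,.165) circle (.3);
\fill (0,0) circle (.035) node[below] {$0$};
\node at (1.28,1.45) {$\ell$};
\node at (-.75,.65) {$D_k$};
\node at (.2,-1.35) {$b_k<\delta$};
\end{scope}
\begin{scope}[xshift=3.6cm]
\draw[fill=gray!25] (.611,.222) circle (.6);
\draw[thick] (.35,-1)--(.35,1.6);
\fill (0,0) circle (.035) node[below left] {$0$};
\node at (.53,1.45) {$\ell$};
\node at (.8,.25) {$D_k$};
\node at (.4,-1.35) {$a_k<\delta\le b_k$};
\end{scope}
\begin{scope}[xshift=7.5cm]
\draw[fill=gray!25] (.611,.728) circle (.9);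
\draw[dashed] (-.47,-.171) circle (.45);
\draw[thick] (.04,-1)--(.04,1.85);
\fill (0,0) circle (.035) node[below right] {$0$};
\node at (-.13,1.75) {$\ell$};
\node at (.75,.8) {$D_k$};
\node at (.3,-1.35) {$\delta\le a_k$};
\end{scope}
\end{tikzpicture}
\caption{A line $\ell$ at distance $\delta$ from the base point $0$ of a leg, seen at three scales (schematic, sizes not in proportion). Left: a disk much closer to $0$ than $\ell$ lies on the side of $0$. Middle: at most one disk is at the scale of $\delta$; here it is cut, but we do not analyze it and count it as a possible exception. Right: a disk that is large compared with $\delta$ is cut by $\ell$, except for at most one (dashed) whose direction is almost orthogonal to $\ell$.}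
\label{fig:scales}
\end{figure}

Two changes are needed for the general proof. A sphere of radius at least $1$ replaces the line, and its curvature costs a little; we pay by making the whole leg small, of size $\tau$. And for many directions the angles between them are small, so $\tau$ must be chosen after the directions.

\subsection{The construction}

Fix $d\ge2$, $L\ge3$ and $m\ge1$. We choose the parameters in the following order.

\emph{Directions.} Let $u_1,\dots,u_m\in\mathbb R^d$ be pairwise non-parallel unit vectors. This is where $d\ge2$ is used.

\emph{Angular tolerance.} Choose $\kappa\in(0,1)$ such that for every unit vector $v$ at most one index $k$ satisfies $|\langle v,u_k\rangle|>\kappa$. If $m=1$, any $\kappa$ will do. If $m\ge2$, let $\theta_0\in(0,\frac\pi2]$ be the minimum angle between two of the lines $\mathbb Ru_k$ and put $\kappa=\cos(\theta_0/2)$. If two indices satisfied $|\langle v,u_k\rangle|>\kappa$ for the same $v$, both lines $\mathbb Ru_k$ would make an angle less than $\theta_0/2$ with $\mathbb Rv$, hence an angle less than $\theta_0$ with each other, a contradiction.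

\emph{Size.} Choose $\tau\in(0,\frac12)$ so small that
\begin{equation}\label{eq:tau}
(1+\tau)\,\frac{\kappa+\tau}{1-\tau}+\tau<1 .
\end{equation}
This is possible because the left side tends to $\kappa<1$ as $\tau\to0$.

\emph{One leg.} Define positive numbers by
\[
r_k=\frac{a_k}\tau,\qquad b_k=a_k+2r_k,\qquad a_{k+1}=2b_k ,
\]
with $a_1$ scaled so that $b_m=\tau$. Let $D_k$ be the ball with center $(a_k+r_k)u_k$ and radius $r_k$. Then
\[
D_k\subset\{x:\ a_k\le|x|\le b_k\},
\]
so $D_1,\dots,D_m$ are disjoint, and all of them lie in the ball of radius $\tau$ about $0$.

\emph{The family.} Take points $z_1,\dots,z_L\in\mathbb R^d$ with mutual distances at least $3$. Leg $i$ consists of the translates $z_i+D_1,\dots,z_i+D_m$. It lies in the ball of radius $\tau$ about $z_i$, and $2\tau<1$, so all $n=Lm$ balls are disjoint.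

\subsection{Large spheres do not split legs}

\begin{lemma}\label{lem:leg}
Let $C=S(y,R)$ with $R\ge1$. For each leg there is a side of $C$, its \emph{main side}, such that at most two balls of the leg lie on the other side of $C$.
\end{lemma}

\begin{proof}
Translate so that the leg is based at $0$, and let $\delta=\operatorname{dist}(0,C)=\bigl||y|-R\bigr|$.

If $\delta>b_m$, the ball of radius $b_m$ about $0$ contains the whole leg and does not meet $C$. So the leg lies on one side of $C$, which we take as the main side.

From now on let $\delta\le b_m=\tau$, and let $k_0$ be the least $k$ with $b_k\ge\delta$. If $\delta>0$, let the main side be the side of $C$ that contains $0$. If $\delta=0$, so that $0\in C$, choose the main side arbitrarily.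

\emph{Balls $D_k$ with $k<k_0$.} There are such balls only if $\delta>0$, since $k_0=1$ when $\delta=0$. Here $D_k\subset\{|x|\le b_k\}$ and $b_k<\delta$, so $D_k$ lies on the side of $C$ that contains $0$, the main side.

\emph{Balls $D_k$ with $k>k_0$.} Since $|y|\ge R-\delta\ge1-\tau\ge\frac12$, the unit vector $v=y/|y|$ is defined. It is the normal direction of the hyperplane that $C$ resembles near $0$. We show that if $|\langle v,u_k\rangle|\le\kappa$, then $C$ meets the interior of $D_k$, so that $D_k$ lies on neither side.

Let $q=tu_k$ be the center of $D_k$, where $t=a_k+r_k\le b_m=\tau$. Then
\begin{equation}\label{eq:dist}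
\operatorname{dist}(q,C)=\bigl||q-y|-R\bigr|\le\bigl||q-y|-|y|\bigr|+\delta .
\end{equation}
To bound the first term, write it as a quotient using $|q-y|^2-|y|^2=t^2-2t|y|\langle u_k,v\rangle$. With $w=2|y|\ge1$ and $|q-y|\ge|y|-t$ we obtain
\[
\bigl||q-y|-|y|\bigr|
=\frac{\bigl|t^2-2t|y|\langle u_k,v\rangle\bigr|}{|q-y|+|y|}
\le t\cdot\frac{t+\kappa w}{w-t} .
\]
As a function of $w>t$, the fraction $(t+\kappa w)/(w-t)$ has derivative $-(1+\kappa)t/(w-t)^2<0$, so it is decreasing. Since $t\le\tau<1\le w$, it is at most its value at $w=1$, and
\[
\bigl||q-y|-|y|\bigr|\le t\,\frac{t+\kappa}{1-t}\le t\,\frac{\kappa+\tau}{1-\tau}.
\]
Finally, $t=a_k+r_k=(1+\tau)r_k$, and because the scales are separated, $\delta\le b_{k_0}<a_{k_0+1}\le a_k=\tau r_k$. Inserting this into \eqref{eq:dist} and using \eqref{eq:tau} gives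
\[
\operatorname{dist}(q,C)\le r_k\Bigl[(1+\tau)\,\frac{\kappa+\tau}{1-\tau}+\tau\Bigr]<r_k .
\]
So $C$ meets the interior of $D_k$.

\emph{Counting.} The only balls of the leg that can lie on the side other than the main side are $D_{k_0}$ and the at most one $D_k$ with $k>k_0$ and $|\langle v,u_k\rangle|>\kappa$.
\end{proof}

\begin{remark}
For $m\ge6$ the condition $R\ge1$ cannot be dropped. For $3\le k\le m-3$ the sphere $S(0,\frac32b_k)$ lies between $\{|x|\le b_k\}$ and $\{|x|\ge a_{k+1}=2b_k\}$, so it separates $D_1,\dots,D_k$ from $D_{k+1},\dots,D_m$ without meeting any ball of the leg, and each side contains at least three of these balls. The interior of such a small sphere, however, contains no ball of another leg, and this is alternative (1) of Theorem~\ref{thm:upper}.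
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:upper}]
Let $C=S(y,R)$ be any sphere. If its interior contains balls from at most one leg, it contains at most $m$ balls, which is (1).

Otherwise the interior contains points of two different legs. Such points have distance at least $3-2\tau>2$, while any two points of the interior have distance less than $2R$. So $R\ge1$ and Lemma~\ref{lem:leg} applies to every leg. Let $j$ be the number of legs whose main side is the interior. The interior contains at most $m$ balls from each of these $j$ legs and at most two from each of the other $L-j$ legs, in total at most $jm+2(L-j)$. The exterior contains at most $m$ balls from each of the $L-j$ legs whose main side is the exterior and at most two from each of the other $j$ legs, in total at most $(L-j)m+2j$. This is (2).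
\end{proof}

\section{Fat convex bodies}\label{sec:fat}

The proof in Section~\ref{sec:lower} uses little about balls. Disjointness gave the bound on the number of large balls met by a fixed sphere and the positive radius of $B_k$. Apart from this we needed only that a small ball met by $C$ has its center near $C$, and that balls are connected. All of this survives in a more general setting. Let $\lambda\ge2$ and let $q\ge1$ be an integer. A compact convex set $K\subset\mathbb R^d$ with nonempty interior is \emph{$\lambda$-fat} if it contains a ball of radius $\operatorname{diam}(K)/\lambda$. (This forces $\lambda\ge2$.) A family of sets has \emph{ply} at most $q$ if no point lies in more than $q$ of them. A single ball is $2$-fat, and a disjoint family has ply at most $1$. ``Inside'', ``outside'' and ``met'' are defined as for balls.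

\begin{theorem}\label{thm:fat}
Theorem~\ref{thm:lower} remains true, with the same constants, if the disjoint balls are replaced by $\lambda$-fat compact convex bodies in $\mathbb R^d$ forming a family of ply at most $q$. Here $n_0$ depends on $\varepsilon,d,\lambda,q$. The constant $\frac13$ is sharp by Theorem~\ref{thm:upper}.
\end{theorem}

\begin{proof}
Choose a representative point in each body, and use these points, counted with multiplicity, in place of the centers. A point represents at most $q$ bodies, because it lies in at most $q$ of them. So if $n_k>3q$, a ball containing at least $n_k/3>q$ representatives contains two distinct ones, and $B_k$ has positive radius. Fatness and ply are invariant under similarities. Hence the normalization and the verification of the hypotheses of Proposition~\ref{prop:measure} are unchanged, and the proposition itself concerns only measures. It remains to adapt Lemma~\ref{lem:transfer}.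

\emph{Large bodies.} Suppose a body $K$ with $\operatorname{diam}K\ge\eta$ contains a point $z\in C=S(p,r)$. The homothety with center $z$ and ratio $\eta/\operatorname{diam}K\le1$ maps $K$ to a set that lies in $K$ by convexity, has diameter $\eta$ and contains $z$, so it lies within distance $\eta$ of $z$. This set contains a ball of radius $\eta/\lambda$. The balls obtained in this way lie in the ball of radius $r+\eta$ about $p$, and no point lies in more than $q$ of them, because each lies in its own body. Comparing volumes, there are at most $q\,((r+\eta)\lambda/\eta)^d$ such bodies, a bound independent of $k$.

\emph{Small bodies.} A body of diameter less than $\eta$ met by $C$ has its representative within distance $\eta$ of $C$, hence in $C_\eta$.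

\emph{Bodies not met.} A body not met by $C$ is connected, so it lies on the same side of $C$ as its representative.

With these three facts the proof of Lemma~\ref{lem:transfer}, and then that of Theorem~\ref{thm:lower}, goes through. For the sharpness, note that the families of Theorem~\ref{thm:upper} consist of disjoint balls, which are $\lambda$-fat and have ply at most $q$.
\end{proof}

\begin{thebibliography}{1}
\bibitem{source} \url{https://core.ac.uk/download/pdf/82133574.pdf}
\end{thebibliography}

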